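# Compactifications of the ray are determined by $F_3$

## 1. Three-point sets through the endpoint

**Continua and finite sets.** A continuum is a compact connected metric space with more than one point. For a continuum $X$ and $n\in\mathbb N$ let
$$F_n(X)=\{A\subset X: A\text{ is nonempty and has at most } n \text{ points}\},$$
with the Hausdorff metric. In this topology $A_i\to A$ means: every point of $A$ is a limit of points $a_i\in A_i$, and every cluster point of a sequence $a_i\in A_i$ lies in $A$. Equivalently, a base of open sets consists of the families $\{C: C\subset U_1\cup\dots\cup U_k,\ C\cap U_j\neq\emptyset \text{ for all } j\}$ with $U_1,\dots,U_k$ open. In particular the topology depends only on the topology of $X$. The space $F_n(X)$ is compact, and $(x_1,\dots,x_n)\mapsto\{x_1,\dots,x_n\}$ is continuous. We use the same notation $F_n(Z)$ for noncompact $Z\subset X$.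

**Compactifications of the ray.** A metric compactification of the ray is a continuum $X$ containing a dense subspace $R$ homeomorphic to $[0,\infty)$. Its remainder is $K=X\setminus R$. We fix an identification $R=[0,\infty)$, so that numbers $t\ge 0$ are points of $X$, and $0$ is the endpoint of the ray.

The space on which everything turns is the space of three-point sets through the endpoint, cut into two pieces:
$$D_X=\{A\in F_3(X):0\in A\},\qquad \Pi_X=\{A\in D_X:A\subset R\},\qquad E_X=D_X\setminus\Pi_X=\{A\in D_X:A\cap K\neq\emptyset\}.$$
We shall see that $\Pi_X$ is a plane, open and dense in the compact space $D_X$. So $D_X$ is a compactification of the plane, and the compact set $E_X$ is its edge.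

**What this is for.** We ask whether the space $F_3(X)$, as a bare topological space, remembers $X$. A continuum $X$ has unique hyperspace $F_n(X)$ if, for every continuum $Y$, $F_n(X)\cong F_n(Y)$ implies $X\cong Y$. The source of the problem is the article "COMPACTIFICATIONS OF $[0,\infty)$ WITH UNIQUE HYPERSPACE $Fn(X)$", https://hrcak.srce.hr/file/68587. The following is known. Let $X$ be a metric compactification of $[0,\infty)$, let $Y$ be a continuum, and let $F_n(X)\cong F_n(Y)$.

* (a) If $n\ne3$, then $X\cong Y$.
* (b) If $n=3$ and the remainder of $X$ is an ANR (absolute neighborhood retract for metric spaces), then $X\cong Y$.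

The question is whether (a) also holds for $n=3$. It does.

**Theorem 1.** If $X$ is a metric compactification of $[0,\infty)$, $Y$ is a continuum and $F_3(X)\cong F_3(Y)$, then $X\cong Y$.

Combined with (a), every metric compactification of the ray has unique hyperspace $F_n(X)$ for every $n\in\mathbb N$. The proof gives more.

**Theorem 2.** Let $X,Y$ be metric compactifications of the ray with nondegenerate remainders $K,L$.

1. Every homeomorphism $F_3(X)\to F_3(Y)$ maps $D_X$ onto $D_Y$. Moreover $X\cong Y\iff F_3(X)\cong F_3(Y)\iff D_X\cong D_Y$.
2. For every homeomorphism $h:D_X\to D_Y$ one has $h(\{\{0\}\cup B:B\in F_2(K)\})=\{\{0\}\cup B:B\in F_2(L)\}$ and $h(\{0,k\})=\{0,\psi_h(k)\}$ for all $k\in K$, where $\psi_h:K\to L$ is a homeomorphism that extends to a homeomorphism $X\to Y$.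
3. The homeomorphisms $\psi_h:K\to L$ arising from homeomorphisms $h:D_X\to D_Y$ (or only from homeomorphisms $F_3(X)\to F_3(Y)$) are exactly the restrictions to $K$ of homeomorphisms $X\to Y$.

**Elementary facts about $X$.** A dense locally compact subspace is open, so $R$ is open and $K$ is compact. $K$ is nonempty because $R$ is not compact. Since $X=[0,t]\cup\overline{[t,\infty)}$, we have $K\subset\overline{[t,\infty)}$ for all $t$. A point $r\in R$ with $r<t$ has the neighborhood $[0,t)$, which is open in $X$ and misses $[t,\infty)$. Hence $K=\bigcap_t\overline{[t,\infty)}$ is a nested intersection of compact connected sets, so $K$ is connected. By compactness every neighborhood of $K$ contains some $[t,\infty)$. Finally, a sequence $c_i\in R$ satisfies $c_i\to\infty$ in $[0,\infty)$ if and only if all its cluster points in $X$ lie in $K$.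

**Example (zigzags).** Let $\gamma:[0,\infty)\to[-1,1]$ be continuous with $\gamma([T,\infty))=[-1,1]$ for every $T$. Then
$$X_\gamma=\{(\tfrac1{1+t},\gamma(t)):t\ge0\}\cup\{0\}\times[-1,1]\subset\mathbb R^2$$
is a compactification of the ray whose remainder is an arc. We shall use two such curves. Let $\gamma_0$ be linear between consecutive integers with values $-1,1,-1,1,\dots$ at $0,1,2,3,\dots$. Let $\gamma_1$ be linear between consecutive integers with period $4$ and values $-1,1,0,1$ at $4j,4j+1,4j+2,4j+3$.

**Example (complicated remainders).** Every subcontinuum $K$ of $\mathbb R^m$ is a remainder. For each $n$, connectedness of $K$ gives a finite sequence of points of $K$ that starts and ends at a fixed $p\in K$, is $\frac1n$-dense in $K$, and has consecutive distances $<\frac1n$. Concatenate these sequences over $n$ and let $\gamma:[0,\infty)\to\mathbb R^m$ be the resulting polygonal path. Then $\operatorname{dist}(\gamma(t),K)\to0$, and $\overline{\gamma([T,\infty))}\supset K$ for every $T$. So $\{(\frac1{1+t},\gamma(t))\}\cup\{0\}\times K$ is a compactification of the ray with remainder $\{0\}\times K$.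 With $K=X_{\gamma_0}$ this gives a remainder that is not path connected (Lemma 5(iv) below).

## 2. The half-space $F_3([0,\infty))$ and the case of a one-point remainder

Write $\mathbf e(s)=e^{2\pi i s}$.

**Lemma 3.** $F_3(\mathbb R)\cong\mathbb R\times\mathbb C$, and $F_3([0,\infty))\cong[0,\infty)\times\mathbb C$ with $\{A:0\in A\}$ corresponding to $\{0\}\times\mathbb C$.

*Proof.* Write $A=\{a\le b\le c\}$ and $d=c-a$, and put $\lambda(A)=(a,\,d\,\mathbf e(\tfrac{b-a}d))$ if $d>0$, $\lambda(A)=(a,0)$ if $d=0$. If $|A|=2$, the middle point may be written as $b=a$ or $b=c$; both give $\mathbf e(0)=\mathbf e(1)=1$. So $\lambda$ is well defined. It is bijective: from $(a,z)$ with $z\ne0$ we recover $d=|z|$, then $c=a+d$, then $\frac{b-a}d\in[0,1)$ from the argument of $z$; and $(a,0)$ comes only from $\{a\}$.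

Continuity: on triples $a\le b\le c$ the formula is continuous, also at $d=0$, because the second coordinate has modulus $d$. Let $A_i\to A$. The triples for $A_i$ are bounded, and every subsequence of them has a further subsequence converging to a triple that represents $A$. Along it, $\lambda(A_i)\to\lambda(A)$. Hence $\lambda(A_i)\to\lambda(A)$.

Continuity of the inverse: if $\lambda(A_i)\to\lambda(A)$, then $a$ and $d$ stay bounded, so all $A_i$ lie in one compact space $F_3([-N,N])$. Each cluster point $A'$ of $(A_i)$ has $\lambda(A')=\lambda(A)$, so $A'=A$, and $A_i\to A$.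

For the second statement restrict to $\min A=a\ge0$. Then $0\in A$ if and only if $a=0$. $\square$

So $F_3(R)$ is a closed half-space, and its boundary plane is exactly $\Pi_X$. Also $F_3(R)$ is open in $F_3(X)$ and $\Pi_X$ is open in $D_X$, since $R$ is open. Both are dense, since points of $K$ can be replaced by nearby points of $R$.

**The one-point remainder by hand.** Let $K$ be a point; then $X$ is the arc $[0,\infty]$. Use $[0,1]$ instead, with $K=\{1\}$. The map $A\mapsto d\,\mathbf e(b/d)$ with $d=\max A$ identifies $D_X$ with the closed unit disc. The edge $E_X=\{\{0,x,1\}:x\in[0,1]\}$ is the unit circle. Here $x=0$ and $x=1$ give the same set $\{0,1\}$: the edge is $X$ with its two ends glued. In this case $K$ is an ANR and Theorem 1 follows from (b). The gluing of $0$ to $K$ survives for all $K$ and will be essential, but for nondegenerate $K$ no path can travel along $R$ into $K$.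

## 3. Manifold points of $F_3(Z)$

The purpose of this section is to recognize $F_3(R)$ inside $F_3(X)$, and $\Pi_X$ inside $D_X$, by topology alone.

For a continuum $Z$ let $Z_1$ be the open set of points having an open neighborhood homeomorphic to $(0,1)$ or $[0,1)$. Let $\mathcal M(Z)$ be the set of $A\in F_3(Z)$ with an open neighborhood homeomorphic to an open subset of $[0,\infty)\times\mathbb R^2$.

Textbook facts used: invariance of domain (an injective continuous map from an open subset of $\mathbb R^m$ to $\mathbb R^m$ is open); a connected, locally connected, locally compact metric space is arcwise connected; boundary bumping (if $V$ is a proper nonempty open subset of a continuum and $k\in V$, then the component of $\overline V$ containing $k$ meets the boundary of $V$). A simple triod is a union of three arcs (legs) that share one endpoint, the center, and are otherwise disjoint.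

**Lemma 4.** (i) If $U,V,W$ are nonempty and open in $Z$ and $U\times V\times W$ is homeomorphic to an open subset of $[0,\infty)\times\mathbb R^2$ (or $U\times V$ to an open subset of $[0,\infty)\times\mathbb R$), then the factors lie in $Z_1$. (ii) $\mathcal M(Z)\subset F_3(Z_1)$.

*Proof of (i).*

**Step 1: the factors contain many arcs.** Projections are open and open continuous images of locally connected spaces are locally connected, so $U,V,W$ are locally connected. They are locally compact, and have no isolated points because $Z$ is connected with more than one point. So their components are open and nondegenerate. These components, and all connected open subsets of them, are arcwise connected. In particular each point can be joined to all sufficiently near points by small arcs.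

**Step 2: no factor contains a simple triod.** Suppose $U$ contains a simple triod $T$ with center $o$. Since $V,W$ contain arcs, there is an embedding $\varphi:T\times[0,1]^2\to\mathbb R^3$. Let $S$ be the union of two legs without their outer endpoints, an open interval containing $o$. By invariance of domain $\varphi(S\times(0,1)^2)$ is open in $\mathbb R^3$. Fix $z\in(0,1)^2$. This open set contains $\varphi(o,z)$, hence contains $\varphi(t,z)$ for $t\ne o$ near $o$ in the third leg, contradicting injectivity. In the two-factor case use $T\times[0,1]$ and $\mathbb R^2$. By symmetry the same holds for the other factors.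

**Step 3: a space with arcs and without triods is a $1$-manifold.** Let $a\in U$.

Suppose $a$ is a non-endpoint of an arc $\alpha\subset U$. Then a neighborhood of $a$ lies in $\alpha$. Otherwise there are points $z\notin\alpha$ arbitrarily near $a$, joined to $a$ by arcs so small that they miss the endpoints of $\alpha$. Such an arc, followed from $z$ to its first point on $\alpha$, forms a simple triod with $\alpha$.

Suppose $a$ is not a non-endpoint of any arc in $U$. Take an arc $\alpha\subset U$ from $a$ to another point. Again a neighborhood of $a$ lies in $\alpha$: otherwise a small arc from some $z\notin\alpha$ to $a$, missing the other endpoint of $\alpha$, first meets $\alpha$ either at $a$, so that $a$ is a non-endpoint of the union arc, or at a non-endpoint of $\alpha$, which gives a triod. Both are excluded.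

If an open set $N\ni a$ lies in $\alpha$, then a subinterval $J\subset N$ around $a$ that is open in $\alpha$ is open in $N$, hence in $Z$. So $a\in Z_1$.

*Proof of (ii).* Let $\mathcal N$ be an open neighborhood of $A$ homeomorphic to an open subset of $[0,\infty)\times\mathbb R^2$, and let $a\in A$. Since $Z$ has no isolated points, adding points near $a$ if necessary we find a three-point set $B=\{a,b,c\}\in\mathcal N$. For small disjoint open $U\ni a$, $V\ni b$, $W\ni c$, the family $\{C\in F_3(Z):C\subset U\cup V\cup W,\ C\text{ meets }U,V,W\}$ is open, lies in $\mathcal N$, and is homeomorphic to $U\times V\times W$. By (i), $a\in Z_1$. $\square$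

**Lemma 5.** Let $X$ be a metric compactification of the ray with nondegenerate remainder $K$.

* (i) $X_1=R$.
* (ii) $\mathcal M(X)=F_3(R)$.
* (iii) The set of points of $D_X$ having an open neighborhood in $D_X$ homeomorphic to an open subset of $[0,\infty)\times\mathbb R$ is $\Pi_X$.
* (iv) No path in $X$ meets both $R$ and $K$.

*Proof.* (i) Clearly $R\subset X_1$. Suppose $k\in K$ has an open neighborhood $J$ that is an interval. Since $R$ is open and dense, $K\cap J$ is closed in $J$ with empty interior in $J$, so it contains no nondegenerate connected set. But $K\cap J$ is an open subset of the continuum $K$ containing $k$. Either it is all of $K$, which is nondegenerate, or boundary bumping, applied in $K$ to an open $V\ni k$ with $\overline V\subset K\cap J$, gives a nondegenerate continuum in $K\cap J$. Contradiction.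

(ii) By Lemma 4(ii) and (i), $\mathcal M(X)\subset F_3(R)$. Conversely $F_3(R)$ is open in $F_3(X)$ and is a half-space by Lemma 3.

(iii) $\Pi_X$ is open in $D_X$ and homeomorphic to $\mathbb C\cong(0,\infty)\times\mathbb R$. Suppose $A\in E_X$ has a neighborhood $\mathcal N$ as described, and let $k\in A\cap K$. There is a three-point set $\{0,x,k\}\in\mathcal N$: if $A=\{0,k\}$, take $x\neq k$ near $k$. For small disjoint open $U\ni x$, $V\ni k$ whose closures miss $0$, the sets $\{0,u,v\}$ with $u\in U,v\in V$ form an open subset of $D_X$ inside $\mathcal N$, homeomorphic to $U\times V$: with a small open $O\ni0$ disjoint from $U\cup V$, they are exactly the $C\in D_X$ with $C\subset O\cup U\cup V$ that meet $U$ and $V$. By Lemma 4(i), $k\in X_1=R$, a contradiction.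

(iv) If a path meets both, then after reparametrizing, possibly reversing it, there is a path $\gamma$ with $\gamma(0)\in R$ and a first time $s$ with $\gamma(s)\in K$. As $u\to s^-$, $\gamma(u)\to\gamma(s)\in K$, so $\gamma(u)\to\infty$ in $R$. For each $\delta>0$ the connected set $\gamma([s-\delta,s))\subset R$ is unbounded, so it contains some $[t,\infty)$. Hence the compact set $\gamma([s-\delta,s])$ contains $K$. For small $\delta$ its diameter is less than $\operatorname{diam}K>0$, a contradiction. $\square$

## 4. From $F_3(X)$ to $D_X$

Throughout, $Y$ with ray $R'=[0,\infty)$ and remainder $L$ plays the same role as $X$; notation introduced for $X$ is used for $Y$ too. All the work will go into the following statement.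

**Proposition 6.** Let $X,Y$ be metric compactifications of the ray with nondegenerate remainders $K,L$, and let $h:D_X\to D_Y$ be a homeomorphism. Then $h(\{\{0\}\cup B:B\in F_2(K)\})=\{\{0\}\cup B:B\in F_2(L)\}$, and there is a homeomorphism $\psi_h:K\to L$ with $h(\{0,k\})=\{0,\psi_h(k)\}$ for all $k\in K$. Moreover $\psi_h$ extends to a homeomorphism $X\to Y$.

**Theorem 1 from Proposition 6.** If $K$ is a point, it is an ANR and (b) applies. Let $K$ be nondegenerate and $h:F_3(X)\to F_3(Y)$ a homeomorphism.

**Step 1: $Y$ contains a dense connected $1$-manifold.** The set $\mathcal M$ is defined topologically, so by Lemma 5(ii) $h(F_3(R))=\mathcal M(Y)$, and $\mathcal M(Y)\subset F_3(Y_1)$ by Lemma 4(ii). As an image of $F_3(R)$, the set $\mathcal M(Y)$ is connected and dense in $F_3(Y)$. For $y\in Y$, the set $\{y\}$ is a limit of members of $F_3(Y_1)$, so $Y_1$ is dense in $Y$. Suppose $Y_1=C\sqcup C'$ with $C,C'$ nonempty and open. Then $\{A\in F_3(Y_1):A\subset C\}$ is clopen in $F_3(Y_1)$. The dense set $\mathcal M(Y)$ meets this family, and also meets $\{A:A\subset C'\}$, which contradicts connectedness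 of $\mathcal M(Y)$. So $Y_1$ is a connected $1$-manifold: $\mathbb R$, $S^1$, $[0,1]$ or $[0,\infty)$.

**Step 2: exclude $\mathbb R$ and $S^1$.** In these cases every $A\in F_3(Y_1)$ lies in an open arc $I\subset Y_1$, and $F_3(I)\cong\mathbb R^3$ is open in $F_3(Y)$. So $h(\{0\})$, and hence $\{0\}\in F_3(X)$, has an open neighborhood homeomorphic to an open subset of $\mathbb R^3$, and we may shrink it into $F_3(R)\cong[0,\infty)\times\mathbb C\subset\mathbb R^3$. By invariance of domain this neighborhood is open in $\mathbb R^3$. But it lies in the half-space and contains the boundary point corresponding to $\{0\}$. Contradiction.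

**Step 3: the case $Y_1\cong[0,1]$.** Then $Y_1$ is compact and dense, so $Y=Y_1$ is an arc, a compactification of the ray with a point as remainder. By (b), applied to $Y$, $X\cong Y$.

**Step 4: the case $Y_1\cong[0,\infty)$.** Put $R'=Y_1$, a dense ray in $Y$. Its remainder $L$ is nondegenerate: otherwise $Y$ would be an arc and $Y_1=Y$ would be compact. By Lemma 5(ii) for $Y$, $h(F_3(R))=F_3(R')$. Both are half-spaces. By invariance of the boundary, which is the argument of Step 2 at an arbitrary boundary point, together with Lemma 3, $h(\Pi_X)=\Pi_Y$. Since $D_X=\overline{\Pi_X}$ and $D_Y=\overline{\Pi_Y}$, we get $h(D_X)=D_Y$. Proposition 6 gives $X\cong Y$. $\square$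

**Theorem 2 from Proposition 6.** If $Y$ is a compactification with nondegenerate remainder, then $Y_1=R'$ by Lemma 5(i), so Step 4 applies to every homeomorphism $F_3(X)\to F_3(Y)$ and gives the first assertion of (1). Part (2) is Proposition 6. A homeomorphism $g:X\to Y$ satisfies $g(R)=g(X_1)=Y_1=R'$ and $g(0)=0$, since $0$ is the only boundary point of the ray. So $A\mapsto g(A)$ is a homeomorphism $F_3(X)\to F_3(Y)$ and $D_X\to D_Y$, with $\psi=g|_K$. Hence $X\cong Y\Rightarrow F_3(X)\cong F_3(Y)\Rightarrow D_X\cong D_Y\Rightarrow X\cong Y$, the last by Proposition 6. For (3): restrictions $g|_K$ arise even from homeomorphisms of $F_3$, and every $\psi_h$ is such a restriction by Proposition 6. $\square$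

From now on fix $X,Y,h$ as in Proposition 6. By Lemma 5(iii), which describes $\Pi_X$ topologically,
$$h(\Pi_X)=\Pi_Y,\qquad h(E_X)=E_Y.$$

## 5. The curve $c\mapsto h(\{0,c\})$ and the danger of backtracking

The space $X$ sits in $D_X$ as $\{\{0,x\}:x\in X\}$. The first attempt is to show that $h$ carries this copy of $X$ to the copy of $Y$. This is false in general. Take $0<b<c$ and a closed disc $B$ in the open plane $\Pi_X$ with $\{0,c\}$ and $\{0,b,c\}$ in its interior. A homeomorphism of $B$ that fixes the boundary circle and moves $\{0,c\}$ to $\{0,b,c\}$, extended by the identity, is a homeomorphism of $D_X$. The plane does not remember which of its curves is $\{\{0,c\}\}$.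

What is rigid is the edge, so the next attempt is asymptotic. Suppose we already know that $h(\{0,k\})=\{0,\psi(k)\}$ for $k\in K$, with $\psi:K\to L$ a homeomorphism. (This is true, and Sections 6–8 prove it.) For $c\in R$ let $m(c)=\max h(\{0,c\})\in R'=[0,\infty)$. If $c_i\to k\in K$, then $h(\{0,c_i\})\to\{0,\psi(k)\}$. Some points of $h(\{0,c_i\})\subset R'$ tend to $\psi(k)\in L$, so $m(c_i)\to\infty$ in $R'$, and then $m(c_i)$ can only cluster at $\psi(k)$. So $m:R\to R'$ and $\psi:K\to L$ together form a continuous map $X\to Y$. It is a homeomorphism on remainders and sends the end of the ray to the end of the ray. It remains to make $m$ monotone.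

Here the attempt stops: such a map need not force $X\cong Y$, because $m$ may run back and forth.

**Example (backtracking).** Let $m$ be linear between consecutive integers with $m(4j)=2j$, $m(4j+1)=2j+1$, $m(4j+2)=2j+\frac12$, $m(4j+3)=2j+1$. Then $\gamma_0\circ m=\gamma_1$: both sides are linear between integers, since $m$ maps each such interval into an interval on which $\gamma_0$ is linear, and the values at integers are $-1,1,0,1$. Hence $m$ extends, by the identity on the remainder $[-1,1]$, to a continuous map $X_{\gamma_1}\to X_{\gamma_0}$.

Yet $X_{\gamma_1}\not\cong X_{\gamma_0}$. Let $g$ be a homeomorphism. By Lemma 5(i) it restricts to an increasing homeomorphism $\vartheta$ of rays and to a homeomorphism $\varphi$ of $[-1,1]$, and by continuity of $g$ at the remainder $\gamma_0(\vartheta(t))-\varphi(\gamma_1(t))\to0$ as $t\to\infty$. Suppose $\varphi(1)=1$, and put $p=\varphi(0)\in(-1,1)$, so $\varphi([0,1])=[p,1]$. Choose $\delta>0$ with $p-\delta>-1$ and $p+\delta<1-\delta$. For large $j$, on the interval $[\vartheta(4j+1),\vartheta(4j+3)]$ the function $\gamma_0$ is $\ge p-\delta>-1$, is $>1-\delta$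 at both ends, and is $<p+\delta$ at $\vartheta(4j+2)$. The first property says that the interval contains no even integer. So $\gamma_0$ first increases and then decreases on it (one of the two phases may be absent), and its minimum is at an end. This contradicts $p+\delta<1-\delta$. If $\varphi(1)=-1$, apply the same argument to $-\gamma_0$ and $-\varphi$, with odd integers in place of even ones.

So the curve $c\mapsto h(\{0,c\})$ alone does not contain enough information. Not yet used is that $h$ is injective on the whole plane. We shall therefore follow a ribbon: the sets $\{0,b,c\}$ with $0\le b\le\beta$, $\beta$ small. Its image under $h$ lies near the sets $\{0,b',y\}$ with $b'$ small, which is again a thin ribbon along $R'$. If $m$ backtracked far past a height $y$, the image would have to cross that height twice, each time sweeping across all small values of $b'$, and some set $\{0,\mu,y\}$ would be attained twice. To make this precise we must know that $h$ takes sets $\{0,b,k\}$ with small $b>0$ to sets $\{0,b',l\}$ with small $b'>0$. This is a statement about $h$ on the edge, and we turn to it.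

## 6. The edge $E_X$ as a folded product, and its maps to the circle

The map $q:X\times K\to E_X$, $q(x,k)=\{0,x,k\}$, is a continuous surjection of compact metric spaces, so it is closed and a quotient map. Its identifications are found by asking what a set $A\in E_X$ determines. If $A\setminus\{0\}$ has two points, one in $R$ and one in $K$, then $(x,k)$ is determined. If both are in $K$, then $(x,k)$ is determined up to order. If $A=\{0,k\}$, the preimages are $(0,k)$ and $(k,k)$. So the only identifications are
$$q(k,k')=q(k',k),\qquad q(0,k)=q(k,k)=\{0,k\}\qquad(k,k'\in K).\tag{1}$$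
Put
$$F_X=q(K\times K)=\{\{0\}\cup B:B\in F_2(K)\},\qquad \Delta_X=\{\{0,k\}:k\in K\}\subset F_X.$$
Both are compact. The set $(0,\infty)\times K$ is open, $q$ is injective on it, and it is the full preimage of its image. So $q$ maps it homeomorphically onto the open set $E_X\setminus F_X$, which we call the strip.

**Example.** For $X_{\gamma_0}$, $K$ is an arc and $F_X\cong F_2(K)$ is a triangle $\{k\le k'\}$ with $\Delta_X$ as its diagonal side. The strip $(0,\infty)\times K$ is attached along $\Delta_X$ at its end $b\to0$. At its other end, as $b\to k'$ in $X$, $q(b,k)\to\{0,k',k\}$, so the strip accumulates on the whole triangle.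

Let $\tau:X\to[0,1]$ be $\tau(t)=\frac t{1+t}$ on $R$ and $\tau=1$ on $K$; it is continuous. Define
$$e_X:E_X\to S^1,\qquad e_X(q(x,k))=\mathbf e(\tau(x)).$$
By (1) it is well defined, since the values at all identified points are $1$. It is continuous because $q$ is a quotient map, and $e_X\equiv1$ on $F_X$. When $K$ is a point, $e_X$ is a homeomorphism from the circle $E_X$ to $S^1$.

**Logarithms.** A map $f:Z\to S^1$ has a log if $f=\mathbf e\circ g$ with $g:Z\to\mathbb R$ continuous. Write $f\sim f'$ if $f/f'$ has a log, and let $[Z,S^1]$ be the group of maps $Z\to S^1$ under multiplication, modulo $\sim$. (For compact metric $Z$, $f\sim f'$ if and only if $f,f'$ are homotopic; we do not need this.) A homeomorphism $Z\to Z'$ induces an isomorphism $[Z',S^1]\to[Z,S^1]$. If $|f-1|<1$ everywhere, $f$ has its principal log, with values in $(-\frac16,\frac16)$. If $Z$ is connected, two logs of the same map differ by an integer constant.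

**Lemma 7.** The group $[E_X,S^1]$ is infinite cyclic, generated by $e_X$. For each $k\in K$, $e_X$ has no log on $X_k:=q(X\times\{k\})$.

*Proof.* Let $f:E_X\to S^1$ and $\varphi=f\circ q:X\times K\to S^1$. Fix $k_0\in K$ and put $u(x)=\varphi(x,k_0)$, $v(k)=\varphi(0,k)/\varphi(0,k_0)$.

**Step 1: separate the variables, i.e. show $\varphi(x,k)\sim u(x)v(k)$ on $X\times K$.** Let $\chi(x,k)=\varphi(x,k)/(u(x)v(k))$. Then $\chi(0,\cdot)=1$ and $\chi(\cdot,k_0)=1$. By uniform continuity there is $\delta>0$ such that if $x$ is within $\delta$ of $x_1$, then $|\chi(x,k)-\chi(x_1,k)|<1$ for all $k$, so $\chi(x,\cdot)/\chi(x_1,\cdot)$ has a principal log. Hence the set of $x$ for which $\chi(x,\cdot)$ has a log is clopen. It contains $0$, so it is $X$. Since $\chi(x,k_0)=1$ and $K$ is connected, there is a unique log $g_x$ of $\chi(x,\cdot)$ with $g_x(k_0)=0$. For $x$ near $x_1$, both $g_x-g_{x_1}$ and the principal log of $\chi(x,\cdot)/\chi(x_1,\cdot)$ are logs of that quotient vanishing at $k_0$, so they are equal. As $x\to x_1$ the principal log tends to $0$ uniformly, so $(x,k)\mapsto g_x(k)$ is continuous. It is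 a log of $\chi$.

**Step 2: the foldings (1) kill $u|_K$ and $v$.** As functions of $k\in K$: the equality $\varphi(k,k_0)=\varphi(k_0,k)$ has left side $u(k)$ and right side $\sim u(k_0)v(k)\sim v(k)$, so $u|_K\sim v$. The equality $\varphi(0,k)=\varphi(k,k)$ has left side $\sim v(k)$ and right side $\sim u(k)v(k)$, so $u|_K\sim1$. Hence also $v\sim1$.

**Step 3: $u\sim1$ on all of $X$.** Extend a log of $u|_K$ to a continuous $g:X\to\mathbb R$ by Tietze. Then $u\cdot\mathbf e(-g)$ equals $1$ on $K$, so it is within distance $<1$ of $1$ on $K\cup[t,\infty)$ for some $t$, and has a principal log there. So $u$ has a log on the closed set $K\cup[t,\infty)$. Lifting $u$ along the arc $[0,t]$ with the prescribed value at $t$ extends the log to $X$.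

**Step 4: define a degree.** By Steps 1–3, $\varphi=\mathbf e(G)$ with $G:X\times K\to\mathbb R$ continuous, unique up to an integer constant since $X\times K$ is connected. On $K\times K$ the function $G(k,k')-G(k',k)$ is continuous, integer valued by (1), and zero on the diagonal, so it is $0$. The function $G(k,k)-G(0,k)$ is continuous and integer valued on $K$, so it is a constant, denoted $\deg f$. It does not depend on the choice of $G$, and $\deg(ff')=\deg f+\deg f'$. If $\deg f=0$, then $G$ respects all identifications (1), so $G=g\circ q$ with $g$ continuous, $f=\mathbf e\circ g$, and $f\sim1$. Conversely, if $f=\mathbf e\circ g$, take $G=g\circ q$ to get $\deg f=0$. So $\deg$ induces an injective homomorphism $[E_X,S^1]\to\mathbb Z$. For $f=e_X$ take $G(x,k)=\tau(x)$: $\deg e_X=\tau(k)-\tau(0)=1$. The first statement follows.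

**Step 5: no log on $X_k$.** If $e_X=\mathbf e(g)$ on $X_k$, then $x\mapsto g(q(x,k))-\tau(x)$ is integer valued and continuous on $X$, hence constant. But $q(0,k)=q(k,k)$ while $\tau(0)=0\ne1=\tau(k)$, a contradiction. $\square$

Since $h:E_X\to E_Y$ induces an isomorphism of infinite cyclic groups, $e_Y\circ h$ generates $[E_X,S^1]$. So there are $\varepsilon\in\{1,-1\}$ and a continuous $g:E_X\to\mathbb R$ with
$$e_Y\circ h=e_X^{\varepsilon}\cdot\mathbf e(g).\tag{2}$$

## 7. Path components of $E_X$

We want $h(F_X)=F_Y$. The strip and $F_X$ differ in how paths move between them: by Lemma 5(iv) a path can leave the strip only at $b\to0$. We now turn this into a description of path components.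

For path components $P\neq Q$ of $K$ put
$$F_P=q(P\times P),\qquad G_P=q(R\times P)\cup F_P,\qquad G_{P,Q}=q(P\times Q)=G_{Q,P}.$$
These sets $G_P,G_{P,Q}$ partition $E_X$. Each is path connected; for $G_P$ note that $q(R\times P)$ and $F_P$ are path connected and share the points $q(0,k)=q(k,k)$, $k\in P$. Also $G_P\cap F_X=F_P$.

Define $r:E_X\to F_X$ and $\theta:E_X\to[0,1)$, in general discontinuous, by
$$r(q(b,k))=q(0,k),\quad\theta(q(b,k))=\tau(b)\quad(b\in R,\ k\in K),\qquad r=\mathrm{id},\quad \theta=0\ \text{ on }F_X.$$
The two rules overlap only on $\Delta_X$ and agree there. We have $\mathbf e\circ\theta=e_X$ and $\theta^{-1}(0)=F_X$. The discontinuity occurs where the strip accumulates on $F_X$ with $b\to\infty$. Paths never see it: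

**Lemma 8.** If $A:[0,1]\to E_X$ is a path, then $r\circ A$ and $\theta\circ A$ are continuous.

*Proof.* Let $T=\{t:A(t)\notin F_X\}$, which is open. On $T$, $A(t)=q(b(t),k(t))$ with continuous $b(t)\in(0,\infty)$ and $k(t)\in K$, so both functions are continuous at points of $T$.

**Step 1: at the ends of components of $T$ we have $b\to0$.** Let $s\notin T$ be an endpoint of a component of $T$, and let $t\to s$ inside it. Since $b(t)\in A(t)\to A(s)$, all cluster points of $b(t)$ in $X$ lie in the finite set $A(s)\subset\{0\}\cup K$. The set of cluster points is a nested intersection of continua or points, so it is connected, hence a single point. So $b(t)$ converges in $X$, to $0$ or to a point of $K$. In the second case $b$, with this limit added, would be a path from $R$ to $K$, contrary to Lemma 5(iv). So $b(t)\to0$.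

**Step 2: near a point $t_0\notin T$ we have $b<1$.** Otherwise there are $t_i\to t_0$ in $T$ with $b(t_i)\ge1$. Since $t_0\notin T$, there is an endpoint of the component of $T$ containing $t_i$ between $t_i$ and $t_0$ ($t_0$ allowed), where $b\to0$ by Step 1. So there is $t_i'$ between $t_i$ and $t_0$ with $b(t_i')=1$, i.e. $1\in A(t_i')$. Since $A(t_i')\to A(t_0)$, the point $1\in R$ lies in $A(t_0)\subset\{0\}\cup K$, a contradiction.

**Step 3: continuity at $t_0$.** By Step 2, near $t_0$ the path lies in $C=F_X\cup q([0,1]\times K)$, a union of two compact sets. On $F_X$ both $r$ and $\theta$ are continuous. By (1), $q$ is injective on the compact set $[0,1]\times K$, so it is an embedding there, and $r,\theta$ are continuous on $q([0,1]\times K)$. They agree on the intersection $\Delta_X$. So $r|_C$ and $\theta|_C$ are continuous, and $r\circ A$, $\theta\circ A$ are continuous at $t_0$. $\square$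

**Lemma 9.** The path components of $E_X$ are the sets $G_P$ and $G_{P,Q}$ ($P\ne Q$).

*Proof.* These sets are path connected, so it suffices that a path $A$ stays in one of them. By Lemma 8, $r(A(t))=\{0\}\cup B(t)$ with $B$ a path in $F_2(K)$. On each component of the open set $\{t:|B(t)|=2\}$, $B$ splits into two continuous branches; label them $\alpha,\beta$ arbitrarily on each component. Where $B(t)$ is a single point, let $\alpha(t)=\beta(t)$ be that point. If $B(t_0)=\{c\}$, then $B(t)\to\{c\}$, so $\alpha(t),\beta(t)\to c$. Hence $\alpha,\beta:[0,1]\to K$ are continuous, and the unordered pair of path components of $\alpha(t),\beta(t)$ is constant. This pair is $\{P,P\}$ if $A(t)\in G_P$ (for $A(t)=q(b,k)$ with $b\in R$, $B(t)=\{k\}$), and $\{P,Q\}$ if $A(t)\in G_{P,Q}$. $\square$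

**Lemma 10.** For each path component $P$ of $K$ there is a path component $P'$ of $L$ with $h(G_P)=G_{P'}$. Moreover $P\mapsto P'$ is a bijection, and $h$ maps $\bigcup_{P\ne Q}G_{P,Q}$ onto the corresponding set for $Y$.

*Proof.* $h(G_P)$ is a path component of $E_Y$. Suppose it is some $G_{P',Q'}\subset F_Y$. Let $k\in P$. Since $R$ is dense in $X$, $X_k\subset\overline{q(R\times\{k\})}\subset\overline{G_P}$, so $h(X_k)\subset F_Y$ because $F_Y$ is closed. Thus $e_Y\circ h\equiv1$ on $X_k$, and by (2) $e_X^\varepsilon=\mathbf e(-g)$ on $X_k$. So $e_X$ has a log on $X_k$, contradicting Lemma 7. Hence $h(G_P)$ is of the form $G_{P'}$. The same applies to $h^{-1}$. So $h$ gives a bijection between the sets $G_P$ and the sets $G_{P'}$, and the unions of the remaining path components correspond. $\square$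

## 8. The infinite cyclic cover of $E_X$

Lemma 10 does not yet find $F_X$. If $K$ is path connected, as for $X_{\gamma_0}$, then $E_X=G_K$ is a single path component. We separate the strip from $F_X$ by unrolling $E_X$ along $e_X$. Then $G_P$ becomes a sequence of layers, and each layer accumulates on the next precisely along $F_P$.

Let
$$\tilde E_X=\{(A,s)\in E_X\times\mathbb R:e_X(A)=\mathbf e(s)\},\qquad\sigma(A,s)=(A,s+1).$$
By (2), $\tilde h(A,s)=(h(A),\varepsilon s+g(A))$ maps $\tilde E_X$ to $\tilde E_Y$. It is a homeomorphism, with inverse $(B,s')\mapsto(h^{-1}(B),\varepsilon(s'-g(h^{-1}(B))))$, and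
$$\tilde h\,\sigma=\sigma^{\varepsilon}\,\tilde h.\tag{3}$$
For a path component $P$ of $K$ and $n\in\mathbb Z$ put
$$G_P^n=\{(A,n+\theta(A)):A\in G_P\},\qquad F_P^n=\{(A,n):A\in F_P\}\subset G_P^n.$$

**Step 1: the layers are the path components over $G_P$.** If $(A(t),s(t))$ is a path in $\tilde E_X$, then $s-\theta\circ A$ is continuous by Lemma 8, and integer valued because $\mathbf e(s)=e_X(A)=\mathbf e(\theta(A))$; so it is constant. Conversely a path $A$ in $G_P$ lifts to the path $(A,n+\theta\circ A)$ in $G_P^n$. With Lemma 9, the path components of $\tilde E_X$ over $G_P$ are exactly the $G_P^n$, and $\sigma G_P^n=G_P^{n+1}$.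

(For a one-point $K$ this fails: $\tilde E_X$ is then a line. Lemma 5(iv), and with it the nondegeneracy of $K$, is what cuts the layers apart.)

**Step 2: how layers touch.** We claim
$$\overline{G_P^{n}}\cap G_P^{n+1}=F_P^{n+1},\qquad\overline{G_P^{n+1}}\cap G_P^n=\emptyset.\tag{4}$$
On $G_P^n$ we have $s\in[n,n+1)$, so $s\in[n,n+1]$ on $\overline{G_P^n}$. On $G_P^{n+1}$, $s\ge n+1$ with equality exactly where $\theta=0$, that is, on $F_P^{n+1}$. This gives "$\subset$". For "$\supset$", let $k,k'\in P$ and choose $b_i\in R$ with $b_i\to k$ in $X$. Then $(q(b_i,k'),n+\tau(b_i))\in G_P^n$ converges to $(q(k,k'),n+1)$. The second statement holds because $s\ge n+1$ on $\overline{G_P^{n+1}}$ and $s<n+1$ on $G_P^n$.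

**Step 3: $\varepsilon=1$ and $h(F_X)=F_Y$.** By Lemma 10 and Step 1, $\tilde h(G_P^n)=G_{P'}^m$ for some $m$, and by (3) $\tilde h(G_P^{n+1})=G_{P'}^{m+\varepsilon}$. Since $\overline{G_P^n}\cap G_P^{n+1}\ne\emptyset$, also $\overline{G_{P'}^m}\cap G_{P'}^{m+\varepsilon}\neq\emptyset$. By the second part of (4) for $Y$, $\varepsilon=-1$ is impossible. So $\varepsilon=1$, and the first part of (4) gives $\tilde h(F_P^{n+1})=F_{P'}^{m+1}$. Hence $h(F_P)=F_{P'}$. Since $F_X=\bigcup_PF_P\cup\bigcup_{P\neq Q}G_{P,Q}$, Lemma 10 gives
$$h(F_X)=F_Y.\tag{5}$$

**Step 4: find $\Delta_X$ as the seam between consecutive strips.** Let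
$$U_X^n=\{(A,n+\theta(A)):A\in E_X\setminus F_X\},\qquad\Delta_X^n=\Delta_X\times\{n\}.$$
On $E_X\setminus F_X\cong(0,\infty)\times K$ the function $\theta$ is continuous, so $U_X^n$ is connected, being an image of $(0,\infty)\times K$. There $\theta\in(0,1)$, so $U_X^n$ is the part of $\tilde E_X$ over $E_X\setminus F_X$ with $n<s<n+1$. Thus the $U_X^n$ are open in this part, and are its components. By (5), $\tilde h$ maps the part over $E_X\setminus F_X$ onto the part over $E_Y\setminus F_Y$, so it permutes components. By (3) with $\varepsilon=1$ there is $j$, independent of $n$, with $\tilde h(U_X^n)=U_Y^{n+j}$. Moreover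
$$\overline{U_X^{n-1}}\cap\overline{U_X^n}=\Delta_X^n.$$
Indeed, a common point has $s=n$. Being in $\overline{U_X^n}$, it is a limit of points $(q(b_i,k_i),n+\tau(b_i))$ with $\tau(b_i)\to0$, so $b_i\to0$. After passing to a subsequence with $k_i\to k$, the limit is $(q(0,k),n)\in\Delta_X^n$. Conversely $(\{0,k\},n)$ is the limit of $(q(b_i,k),n+\tau(b_i))\in U_X^n$ for $b_i\to0$, $b_i>0$, and of $(q(b_i,k),n-1+\tau(b_i))\in U_X^{n-1}$ for $b_i\to k$ in $X$, since $q(k,k)=\{0,k\}$. Applying $\tilde h$, $\tilde h(\Delta_X^n)=\Delta_Y^{n+j}$. Since $k\mapsto\{0,k\}$ is a homeomorphism $K\to\Delta_X$, there is a homeomorphism $\psi:K\to L$ with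
$$h(\{0,k\})=\{0,\psi(k)\}\qquad(k\in K).\tag{6}$$

**Step 5: a chart for the strip with its lower edge.** The map $(b,k)\mapsto(q(b,k),n+\tau(b))$ is a homeomorphism from $[0,\infty)\times K$ onto $U_X^n\cup\Delta_X^n$. It is a continuous bijection, an embedding on each compact set $[0,B]\times K$, and the image of $[0,B)\times K$ is relatively open, being given by $s<n+\tau(B)$; so the inverse is continuous. The same holds for $Y$. Since $\tilde h(U_X^n\cup\Delta_X^n)=U_Y^{n+j}\cup\Delta_Y^{n+j}$, we obtain a homeomorphism $H:[0,\infty)\times K\to[0,\infty)\times L$, $H(b,k)=(b'(b,k),l(b,k))$, with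
$$h(\{0,b,k\})=\{0,b'(b,k),l(b,k)\},\qquad H(0,k)=(0,\psi(k)),\qquad H(\{0\}\times K)=\{0\}\times L.\tag{7}$$
So $h$ takes $\{0,b,k\}$ with small $b>0$ to $\{0,b',l\}$ with small $b'>0$, as the ribbon requires.

## 9. Ribbons in the plane and Poincaré–Miranda

Let $d$ be the metric of $Y$. For $A\in\Pi_Y$ let $M(A)=\max A\in R'=[0,\infty)$, a continuous function on $\Pi_Y$. To read off the small point of a set $A$, let $\omega:Y\to[0,1]$ be $\omega(a)=a$ on $[0,1]$, $2-a$ on $[1,2]$, and $0$ on $[2,\infty)\cup L$. It is continuous, and so is $w(A)=\max_{a\in A}\omega(a)$ on $D_Y$. The pair $(w,M)$ determines certain sets completely: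
$$\text{if }A\in\Pi_Y,\ M(A)>3,\ A\cap[1,2]=\emptyset,\ w(A)=\mu\in(0,1),\ \text{ then }A=\{0,\mu,M(A)\}.\tag{8}$$
Indeed some $a\in A$ has $\omega(a)=\mu$, so $a\in\{\mu,2-\mu\}$. Since $2-\mu\in(1,2)$ is excluded, $\mu\in A$. So $A$ contains the three distinct points $0,\mu,M(A)$, and has no others.

For $0\le b<c$ in $R$ let
$$\Phi(b,c)=h(\{0,b,c\})\in\Pi_Y,\qquad M(b,c)=M(\Phi(b,c)),\qquad w(b,c)=w(\Phi(b,c)).$$
For $c\ge0$ let $m(c)=M(h(\{0,c\}))$, so $M(0,c)=m(c)$ for $c>0$. The map $\Phi$ is continuous. It is injective, because $\{0,b,c\}$ determines $(b,c)$ when $0\le b<c$.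

**Asymptotics.** If $b_i\to b$ in $[0,\infty)$, $c_i\in R$ and $c_i\to k\in K$ in $X$, then
$$\Phi(b_i,c_i)\to\{0,b'(b,k),l(b,k)\},\qquad M(b_i,c_i)\to\infty\text{ in }R',\qquad M(b_i,c_i)\to l(b,k)\text{ in }Y.\tag{9}$$
(For large $i$ we have $b_i<c_i$.) The first part is continuity of $h$ and (7). Some points of $\Phi(b_i,c_i)\subset R'$ tend to $l(b,k)\in L$, so they, and a fortiori the maxima, tend to $\infty$ in $R'$. Hence the cluster points of the maxima lie in $L\cap\{0,b'(b,k),l(b,k)\}=\{l(b,k)\}$. In particular $m(c)\to\infty$ as $c\to\infty$, and $c_i\to k\in K$ implies $m(c_i)\to\psi(k)$.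

The next lemma says that $m$ cannot backtrack by more than a $d$-small amount. It uses the Poincaré–Miranda theorem: if $f=(f_1,f_2)$ is continuous on a rectangle, $f_1$ has opposite strict signs on one pair of opposite sides, and $f_2$ has opposite strict signs on the other pair, then $f$ has a zero. The zero is in the interior, since on each side one coordinate is nonzero.

**Lemma 11.** For each $\eta>0$ there is $T'$ such that if $T'\le c_1<c_2$ and $m(c_1)\ge m(c_2)$, then the interval $[m(c_2),m(c_1)]\subset R'$ has $d$-diameter at most $8\eta$.

*Proof.*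

**Step 1: choose the width of the ribbon.** By (7), $b'(0,k)=0$ and $l(0,k)=\psi(k)$. By compactness of $K$ choose $\beta>0$ with $b'(b,k)\le\frac12$ and $d(l(b,k),\psi(k))<\eta$ for all $b\in[0,\beta]$, $k\in K$. Since $H$ is a bijection taking $\{0\}\times K$ onto $\{0\}\times L$, $b'(\beta,k)>0$ for all $k$. Choose $\mu\in(0,\frac14]$ with $b'(\beta,k)\ge2\mu$ for all $k\in K$.

**Step 2: go far enough out.** There is $T>\beta$ such that for all $c\ge T$ and $b\in[0,\beta]$:

* $\Phi(b,c)\cap[1,2]=\emptyset$ and $M(b,c)>3$;
* $w(0,c)<\mu<w(\beta,c)$;
* $d(M(b,c),m(c))<2\eta$.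

If one of these failed for arbitrarily large $c$, there would be $b_i\in[0,\beta]$ and $c_i\to\infty$ violating it, and after passing to a subsequence $b_i\to b$ and $c_i\to k\in K$. By (9), $\Phi(b_i,c_i)\to\{0,b'(b,k),l(b,k)\}$, which misses $[1,2]$ because $b'\le\frac12$ and $l\in L$; and $M(b_i,c_i)\to\infty$. Next, $w(b_i,c_i)\to\omega(b'(b,k))=b'(b,k)$, which is $0<\mu$ when all $b_i=0$, and is $\ge2\mu>\mu$ when all $b_i=\beta$. Finally $d(M(b_i,c_i),m(c_i))\to d(l(b,k),\psi(k))<\eta$. So no violation is possible.

**Step 3: the height intervals.** For $c\ge T$ let $I_c=\{M(b,c):b\in[0,\beta]\}$, a compact interval in $R'$ containing $m(c)=M(0,c)$. By Step 2 its $d$-diameter is at most $4\eta$. By (9) (again with subsequences) $\min I_c\to\infty$ as $c\to\infty$, so there is $T'>T$ with $\min I_c>\max I_T$ for all $c\ge T'$.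

**Step 4: overlapping height intervals are harmless.** Let $T'\le c_1<c_2$ and $m(c_1)\ge m(c_2)$. If $I_{c_1}\cap I_{c_2}\ne\emptyset$, then $I_{c_1}\cup I_{c_2}$ is an interval of $d$-diameter at most $8\eta$ containing $m(c_1)$ and $m(c_2)$, and we are done.

**Step 5: disjoint height intervals contradict injectivity.** Suppose $I_{c_1}\cap I_{c_2}=\emptyset$. Since $m(c_i)\in I_{c_i}$ and $m(c_1)\ge m(c_2)$, there is $y$ with $\max I_{c_2}<y<\min I_{c_1}$. Also $\max I_T<\min I_{c_2}<y$. Consider $f=(w-\mu,\,M-y)$ as a function of $(b,c)$.

On $[0,\beta]\times[T,c_1]$ the first coordinate is $<0$ for $b=0$ and $>0$ for $b=\beta$. The second is $<0$ for $c=T$, as $M\le\max I_T$, and $>0$ for $c=c_1$, as $M\ge\min I_{c_1}$. So $f$ has a zero in the interior of this rectangle.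

On $[0,\beta]\times[c_1,c_2]$ the first coordinate has the same signs. The second is $>0$ for $c=c_1$ and $<0$ for $c=c_2$. So $f$ has a zero in the interior of this rectangle too.

The two zeros are distinct, since one has $c<c_1$ and the other $c>c_1$. At both, (8) applies by Step 2 and gives $\Phi=\{0,\mu,y\}$. This contradicts injectivity of $\Phi$. $\square$

## 10. Straightening $m$ to a homeomorphism $X\to Y$

**Step 1: replace $m$ by a monotone function.** Choose $T_0$ with $m(T_0)>0$, and for $c\ge T_0$ let $m^*(c)=\max\{m(c'):T_0\le c'\le c\}$. It is continuous and nondecreasing, and $m^*(c)\to\infty$. We claim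
$$d(m^*(c),m(c))\to0\quad\text{as }c\to\infty.\tag{10}$$
Write $m^*(c)=m(c')$ with $T_0\le c'\le c$. As $c\to\infty$, $m(c')\to\infty$, so $c'\to\infty$, because $m$ is bounded on bounded intervals. We have $m(c')\ge m(c)$. If $c'=c$ the distance is $0$. If $c'<c$ and $c'\ge T'$, Lemma 11 with $c_1=c'$, $c_2=c$ gives $d(m(c'),m(c))\le8\eta$. Since $\eta>0$ was arbitrary, (10) follows.

**Step 2: replace the monotone function by a homeomorphism.** Choose $y_0=m^*(T_0)=m(T_0)<y_1<y_2<\cdots\to\infty$ in $R'$ such that the $d$-diameter of $[y_i,y_{i+1}]$ tends to $0$; this is possible by subdividing compact intervals finely. Put $c_0=T_0$ and choose $c_i$ with $m^*(c_i)=y_i$ by the intermediate value theorem. Since $m^*$ is nondecreasing and $y_i\to\infty$, $c_0<c_1<\cdots\to\infty$. Let $\vartheta:[T_0,\infty)\to[y_0,\infty)$ be the homeomorphism mapping each $[c_i,c_{i+1}]$ affinely onto $[y_i,y_{i+1}]$. For $c\in[c_i,c_{i+1}]$ both $m^*(c)$ and $\vartheta(c)$ lie in $[y_i,y_{i+1}]$, so $d(\vartheta(c),m^*(c))\to0$. With (10), $d(\vartheta(c),m(c))\to0$ as $c\to\infty$. By (9), if $x_i\in R$ and $x_i\to k\in K$, then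 $m(x_i)\to\psi(k)$, hence
$$\vartheta(x_i)\to\psi(k).\tag{11}$$

**Step 3: assemble.** Define $\Psi:X\to Y$ by $\Psi=\psi$ on $K$, $\Psi=\vartheta$ on $[T_0,\infty)$, and on $[0,T_0]$ let $\Psi$ be an increasing homeomorphism onto $[0,y_0]$. Then $\Psi$ maps $R$ homeomorphically onto $R'$ and $K$ homeomorphically onto $L$. It is continuous at points of the open set $R$. At points of $K$ it is continuous by (11) for sequences in $R$ and by continuity of $\psi$ for sequences in $K$. So $\Psi$ is a continuous bijection of compact metric spaces, hence a homeomorphism, and it extends $\psi$.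

By (5), $h(\{\{0\}\cup B:B\in F_2(K)\})=\{\{0\}\cup B:B\in F_2(L)\}$. By (6), $h(\{0,k\})=\{0,\psi(k)\}$ with $\psi_h=\psi$, which extends to the homeomorphism $\Psi:X\to Y$. This proves Proposition 6, and with Section 4 it proves Theorems 1 and 2. $\blacksquare$
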